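# A harmonic function that does not generate $C(K)$ over $A(K)$

## 1. The guess $A(K)[f]=C(K)$ on discs and annuli

Let $K\subset\mathbb C$ be compact with nonempty interior $\operatorname{Int}K$ and boundary $\partial K$. Write $C(K)$ for the continuous complex functions on $K$ with the uniform norm. Let $A(K)\subset C(K)$ be the functions that are holomorphic on $\operatorname{Int}K$, and let $R(K)$ be the uniform closure of the rational functions with poles off $K$. Clearly $R(K)\subset A(K)$. If $A$ is a closed subalgebra of $C(K)$ and $f\in C(K)$, then $A[f]$ denotes the closed subalgebra generated by $A$ and $f$. We write $B(a,r)$ and $\bar B(a,r)$ for open and closed discs, $\mathbb D=B(0,1)$, $\mathbb T=\partial\mathbb D$.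

Take $f\in C(K)$, complex-valued, harmonic on $\operatorname{Int}K$, and nonholomorphic on each component of $\operatorname{Int}K$. Must $A(K)[f]=C(K)$? The first guess is yes: on each component $f$ has a genuine antiholomorphic ingredient, and together with the holomorphic functions this ought to produce everything. Let us test the guess.

On $K=\bar{\mathbb D}$ with $f=\bar z$, the algebra contains all polynomials in $z,\bar z$, and the Stone–Weierstrass theorem gives $C(K)$.

On $K=\bar{\mathbb D}$ with $f=z+\bar z^2$, the algebra contains $z$, $z^2$ and $\bar z^2$. By Stone–Weierstrass in the variable $z^2$ it contains every continuous function of $z^2$, that is, every continuous even function. Let $o$ be continuous and odd, so $o(0)=0$. Multiply $o$ by radial cutoffs vanishing near $0$. This approximates $o$ uniformly by odd functions $\tilde o$ that vanish near $0$, and $\tilde o=z\cdot(\tilde o/z)$ with $\tilde o/z$ continuous and even. So all odd functions are in the algebra, hence all of $C(K)$.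

On the annulus $K=\{1\le|z|\le2\}$ with $f=1/\bar z$, the algebra contains $1/z$ and $1/\bar z$. These generate a self-adjoint algebra that separates points, and we get $C(K)$ again. Keep this example in mind: the same $f$, on a different set, will be the culprit.

Two general theorems support the guess. A point $p\in K$ is a peak point for $R(K)$ if some $g\in R(K)$ has $g(p)=1$ and $|g|<1$ on $K\setminus\{p\}$. For example, if a closed disc $\bar B(c,r)$, $r>0$, meets $K$ only at $p$, then $p$ is a peak point: take $g(z)=(p-c)/(z-c)$. So every boundary point of a closed disc or of a closed annulus is a peak point. An interior point never is, by the maximum principle.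

**Theorem (Čirka).** Let $K$ be a compact set in the plane and suppose that every point of $\partial K$ is a peak point for $R(K)$. Let $f\in C(K)$ be harmonic on the interior of $K$, but nonholomorphic on each component of the interior. Then $R(K)[f]=C(K)$.

**Theorem (Izzo).** Let $K$ be a compact subset of the plane. Let $u\in C(K)$ be real-valued and harmonic on the interior of $K$, but nonconstant on each component of the interior. Then $A(K)[u]=C(K)$.

The paper "A Characterization of C(K) Among Function Algebras on a Riemann Surface" (doi:10.1215/ijm/1254403719), from which the problem is taken, says: "Without some restrictions on the compact set $K$, it is not known whether the analogous result is true for complex-valued functions."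

A sensible first attempt is to reduce to Izzo's theorem by splitting. Suppose $f=h+\bar k$ with $h,k\in A(K)$. On no component is $k$ constant, since $f$ is not holomorphic there. Then $u=k+\bar k=f-h+k$ lies in $A(K)[f]$, is real, harmonic on $\operatorname{Int}K$, and nonconstant on each component. So $C(K)=A(K)[u]\subset A(K)[f]$, and the guess is right for such $f$.

The attempt stops at the word "suppose". Locally every harmonic function splits as $h+\bar k$, but the pieces need not be single-valued: for $f=\log|z|+\bar z$ on an annulus around $0$ we would need $k'=1+\frac1{2z}$, which has a nonzero period. Nor need they be continuous up to $\partial K$. In that example Čirka's theorem rescues us. To break the guess we should therefore look for a $K$ with nonpeak boundary points, full of small holes, and an $f$ with a logarithm in every hole. This is what happens, and the guess is wrong.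

**Theorem 1.** There are a compact set $K\subset\mathbb C$ with nonempty interior and a function $f\in C(K)$, harmonic on $\operatorname{Int}K$ and nonholomorphic on every component of $\operatorname{Int}K$, with $A(K)=R(K)$, $1\in K$, $f(1)=1$, and a character $\chi$ of $A(K)[f]$ such that
$$\chi(g)=g(1)\ \text{ for all } g\in A(K),\qquad \chi(f)=\tfrac23 .$$
Hence $A(K)[f]\ne C(K)$.

So the answer to the problem is no. A character of a uniform algebra is a nonzero multiplicative linear functional. For example, on the closure in $C(\mathbb T)$ of the polynomials in $z$, evaluation at $0$ is a character (bounded, by the maximum principle), and it is not evaluation at a point of $\mathbb T$. On all of $C(K)$, however, every character is evaluation at some $x\in K$. This gives the last sentence of the theorem: if $A(K)[f]=C(K)$, then $\chi$ is evaluation at some $x$. Applying $\chi$ to the function $z$ gives $x=1$, so $\chi(f)=f(1)=1\ne\frac23$, a contradiction.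

## 2. Characters from analytic discs

We want $\chi$ to be "evaluation at the point $(1,\frac23)$ of $\mathbb C^2$". Suppose we have $K$ and $f$ with $1\in K$ and
$$\Big|\sum_k g_k(1)\big(\tfrac23\big)^k\Big|\le\Big\|\sum_k g_kf^k\Big\|_{C(K)}\tag{1}$$
for all finite sums with $g_k$ rational with poles off $K$. Then $\sum g_kf^k\mapsto\sum g_k(1)(\frac23)^k$ is well defined: if two sums give the same function on $K$, apply (1) to their difference. It is linear, multiplicative, unital and contractive on a dense subalgebra of $R(K)[f]$. It extends to a character $\chi$ of $R(K)[f]$ with $\chi(g)=g(1)$ on $R(K)$ and $\chi(f)=\frac23$. So Theorem 1 follows once we have (1) and $A(K)=R(K)$, together with the stated properties of $K$ and $f$.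

Inequality (1) is a maximum principle: the value of $P(z,w)=\sum g_k(z)w^k$ at $(1,\frac23)$ is dominated by its maximum on the graph of $f$.

**Definition.** An analytic disc in $X\subset\mathbb C^2$ through $q\in X$ is a nonconstant holomorphic map $\psi=(\psi_1,\psi_2):B(0,\epsilon)\to\mathbb C^2$ with $\psi(0)=q$ and image in $X$.

In the closed bidisc $\{|z|\le1,|w|\le1\}$ there is a disc through every point off the torus $|z|=|w|=1$: a horizontal one if $|z|<1$, a vertical one if $|z|=1$ and $|w|<1$. Discs in different directions at different points are enough for a global maximum principle.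

**Lemma 1.** Let $X\subset\mathbb C^2$ be compact and nonempty and $\Gamma_*\subset X$ closed, such that through each point of $X\setminus\Gamma_*$ there is an analytic disc in $X$. Then $\Gamma_*\ne\emptyset$, and $\max_X|P|=\max_{\Gamma_*}|P|$ for every $P$ holomorphic near $X$.

*Proof.* If the lemma fails, there is $P$ holomorphic near $X$ with $m=\max_X|P|>0$ such that $T=\{q\in X:|P(q)|=m\}$ is disjoint from $\Gamma_*$ (if $\Gamma_*=\emptyset$, take $P=1$). The set $T$ is compact and nonempty. Let $q\in T$ maximize $|z|^2+|w|^2$ on $T$. Since $q\notin\Gamma_*$, there is an analytic disc $\psi$ in $X$ through $q$. The holomorphic function $P\circ\psi$ satisfies $|P\circ\psi|\le m$ with equality at $0$, so it is constant and $\psi$ has its image in $T$. By the choice of $q$, the subharmonic function $|\psi_1|^2+|\psi_2|^2$ has a maximum at $0$, so it is constant. Its Laplacian $4(|\psi_1'|^2+|\psi_2'|^2)$ is then zero, so $\psi$ is constant, a contradiction. $\square$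

The task is now to find $K$, $f$ and compact sets $X\ni(1,\frac23)$, filled with analytic discs off the graph of $f$, that avoid the poles of any given $P$.

## 3. Discs attached to the graph of $1/\bar z$

On a circle $|z-p|=r$ we have $\bar z=\bar p+\frac{r^2}{z-p}$, so there $1/\bar z$ equals the Möbius function $\frac{z-p}{r^2-|p|^2+\bar pz}$. If this is holomorphic inside the circle, its graph over $\bar B(p,r)$ is a disc with boundary in the graph of $1/\bar z$. We parametrize the circles by $p$ and $t=r^2-|p|^2-1$.

Let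
$$\beta(t)=\tfrac{t(1-t)}2,\qquad \mathcal P=\{\alpha=(p,t):\ 0\le t\le1,\ p\in\mathbb C,\ |p|\le\beta(t)\}.$$
So $|p|\le\frac18$ on $\mathcal P$, and $\mathcal P$ is compact, and convex because $\beta$ is concave. Put
$$r_\alpha=\sqrt{1+t+|p|^2},\qquad D_\alpha=\bar B(p,r_\alpha),\qquad F_\alpha(z)=\frac{z-p}{1+t+\bar pz}.$$
For example, $\alpha=(0,t)$ gives $F_\alpha(z)=z/(1+t)$ over the disc $|z|\le\sqrt{1+t}$, and on its boundary $z/(1+t)=z/|z|^2=1/\bar z$.

We record the size of things. Since $\beta(t)\le t/2$, we have $t\ge2|p|$, so $r_\alpha\ge1+|p|$. Also $r_\alpha^2\le2+\frac1{64}<\frac94$, so $r_\alpha+|p|<2$. Hence $\bar{\mathbb D}\subset D_\alpha\subset B(0,2)$ and $\mathbb D\subset\operatorname{Int}D_\alpha$. Also $|1+t+\bar pz|\ge1-\frac28=\frac34$ on $\bar B(0,2)$, so $F_\alpha$ is holomorphic near $D_\alpha$. By the computation above,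
$$F_\alpha(z)=1/\bar z\quad\text{on }\partial D_\alpha\subset\{1\le|z|<2\}.\tag{2}$$
Let
$$M_0=\{(z,F_\alpha(z)):\alpha\in\mathcal P,\ z\in D_\alpha\},\qquad\Gamma_0=\{(z,1/\bar z):1\le|z|\le2\}.$$
The set $M_0$ is compact, as a continuous image of the compact set of pairs $(\alpha,z)$. A point of $M_0\setminus\Gamma_0$ is $(z,F_\alpha(z))$ with $z\in\operatorname{Int}D_\alpha$, by (2). So a small piece of the graph of $F_\alpha$ is an analytic disc in $M_0$ through it. With $\alpha=(0,\frac12)$ we get $(1,\frac23)\in M_0$.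

Which $K$ can use this? We want $f=1/\bar z$ on $1\le|z|\le2$. If $K$ is the annulus, $1/z$ is admissible, the discs of $M_0$ lie over its pole, and Section 1 showed that nothing survives. If $K=\bar B(0,2)$, no $f$ exists: $f$ would be harmonic on $B(0,2)$ and equal to $1/\bar z$ on $1<|z|<2$, hence equal to $1/\bar z$ on the connected set $0<|z|<2$, and so unbounded. So $K$ must lie in between: we keep most of $\mathbb D$ and remove tiny holes that accumulate at $\mathbb T$, so that $\mathbb T\subset\partial K$ and $f$ need not be harmonic across $\mathbb T$. Inside $\mathbb D$, the discs of $M_0$ then have to be modified near each hole. For this we need a description of $M_0$ over $\mathbb D$ by an inequality.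

Let $\Omega=\{(z,w):|z|<1,\ |zw|<1\}$. For $(z,w)\in\Omega$ and $t\in[0,1]$ consider the equation
$$p+zw\,\bar p=z-(1+t)w,\tag{3}$$
which is $w(1+t+\bar pz)=z-p$ rewritten. With $q=zw$, $|q|<1$, and $y=z-(1+t)w$, conjugating and eliminating $\bar p$ shows that (3) has the unique solution
$$p=p(t;z,w)=\frac{y-q\bar y}{1-|q|^2},$$
which is affine in $t$ and real-analytic in all variables. Define
$$\Phi(z,w)=\max_{0\le t\le1}\big(\beta(t)-|p(t;z,w)|\big)\qquad\text{on }\Omega .$$
On compact subsets of $\Omega$ the functions $p(t;\cdot)$ are Lipschitz with a constant independent of $t$, so $\Phi$ is locally Lipschitz.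

For $\alpha\in\mathcal P$, the function $zF_\alpha(z)$ is holomorphic near $D_\alpha$, equals $z/\bar z$ on $\partial D_\alpha$ (modulus one), and vanishes at $0\in\operatorname{Int}D_\alpha$. Hence $|zF_\alpha(z)|<1$ for $|z|<1$, that is, $(z,F_\alpha(z))\in\Omega$. Since $1+t+\bar pz\neq0$ for $\alpha\in\mathcal P$ and $|z|<1$, we have $w=F_\alpha(z)$ exactly when $(z,w)\in\Omega$ and $p=p(t;z,w)$. Therefore
$$M_0\cap\{|z|<1\}=\{(z,w)\in\Omega:\Phi\ge0\},\qquad\{w:\Phi(z,w)>0\}=\{F_\alpha(z):|p|<\beta(t)\}\quad(|z|<1).\tag{4}$$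
The last set is connected, being a continuous image of the convex set $\{(p,t):|p|<\beta(t)\}$.

## 4. Strict pseudoconcavity of $M_0$ over the unit disc

For a real $C^2$ function $\Psi$ of two complex variables, $\partial\Psi(\xi)=\sum_j\Psi_j\xi_j$, where the index $j$ means $\partial/\partial z_j$. The Levi form is $\sum_{j,k}\Psi_{j\bar k}\xi_j\bar\xi_k$. The example to remember is $\Psi(z,w)=|z|^2+2\operatorname{Re}w$ at the origin. There $\ker\partial\Psi$ is spanned by $(1,0)$, the Levi form on it is positive, and the disc $w=0$ lies in $\{\Psi\ge0\}$ and passes through a boundary point of that set. Positivity of the Levi form on $\ker\partial\Psi$ means that $\{\Psi\ge0\}$ has discs through its boundary points, even after a small perturbation of $\Psi$.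

**Lemma 2.** Let $(z_0,w_0)\in\Omega$ with $\Phi(z_0,w_0)=0$. Near $(z_0,w_0)$, $\Phi$ is $C^\infty$. Moreover $\partial\Phi/\partial w\ne0$ at $(z_0,w_0)$, and the Levi form of $\Phi$ at $(z_0,w_0)$ is positive on nonzero vectors of $\ker\partial\Phi$.

*Proof.* Since $p$ is affine in $t$, $|p|$ is convex in $t$, so $t\mapsto\beta(t)-|p(t;z,w)|$ is strictly concave. Let $t_0$ be its maximizer at $(z_0,w_0)$; then $|p(t_0)|=\beta(t_0)$. Put $x=|z_0|<1$ and $p_0=p(t_0;z_0,w_0)$.

**Step 1: the maximizer is interior.** This is for smoothness: both the endpoint in $t$ and the value $p=0$ would spoil it. If $t_0=0$, then $p(0)=0$, so $w_0=z_0$ by (3). Then $q=z_0^2$ and $y=-tz_0$, so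
$$p(t)=\frac{-tz_0(1-x^2)}{1-x^4}=-\frac{tz_0}{1+x^2},\qquad\beta-|p|=t\Big(\frac{1-t}2-\frac x{1+x^2}\Big).$$
As $x<1$, $\frac x{1+x^2}<\frac12$, so this is positive for small $t>0$, contradicting $\Phi=0$. If $t_0=1$, then $p(1)=0$, so $w_0=z_0/2$. Then $q=z_0^2/2$ and $y=\frac{1-t}2z_0$, so
$$p(t)=\frac{(1-t)z_0}{2+x^2},\qquad\beta-|p|=(1-t)\Big(\frac t2-\frac x{2+x^2}\Big),$$
which is positive for $t<1$ near $1$ because $\frac x{2+x^2}<\frac12$. This is again a contradiction. So $0<t_0<1$ and $|p_0|=\beta(t_0)>0$.

**Step 2: $\Phi$ is smooth.** Since $p_0\ne0$, the function $\beta(t)-|p(t;z,w)|$ is $C^\infty$ near $(t_0,z_0,w_0)$, with second $t$-derivative at most $\beta''=-1$. By the implicit function theorem it has a critical point $t(z,w)$ depending smoothly on $(z,w)$, and by concavity this point is the maximizer over $[0,1]$. So $\Phi$ is $C^\infty$ near $(z_0,w_0)$.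

**Step 3: $\Phi_w\neq0$.** This makes the boundary of each fibre a smooth curve. Since the $t$-derivative vanishes at the maximizer, $d\Phi$ is obtained by differentiating with $t=t_0$ fixed: $d\Phi(\delta w)=-\operatorname{Re}(\bar p_0\,\delta p)/|p_0|$, where by (3)
$$\delta p+q\,\overline{\delta p}=-(1+t_0+z_0\bar p_0)\,\delta w,\qquad q=z_0w_0 .$$
As $1+t_0+z_0\bar p_0\ne0$, we can choose $\delta w$ so that the solution is $\delta p=-p_0$. Then $d\Phi(\delta w)=|p_0|>0$.

**Step 4: a lower bound for $\Phi$ along a disc.** This brings the Levi form down to a one-variable Laplacian. Let $\alpha_0=(p_0,t_0)\in\mathcal P$ and $w(z)=F_{\alpha_0}(z)$, so $w(z_0)=w_0$, and put $m(z)=\Phi(z,w(z))$ near $z_0$. Since $p(t_0;z,w(z))=p_0$, we have $m\ge\beta(t_0)-|p_0|=0=m(z_0)$. Let $\dot p(z)=\partial_tp(t;z,w(z))$, which by (3) is the solution of $\dot p+zw\,\overline{\dot p}=-w$ with $w=w(z)$. Let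
$$h(z)=\partial_t\big(\beta(t)-|p(t;z,w(z))|\big)\big|_{t=t_0}=\beta'(t_0)-\frac{\operatorname{Re}(\bar p_0\,\dot p(z))}{|p_0|} .$$
Then $h(z_0)=0$. By Taylor's formula in $t$ there is $C>0$, uniform for $z$ near $z_0$, with
$$\beta(t_0+\tau)-|p(t_0+\tau;z,w(z))|\ge h(z)\tau-C\tau^2\quad\text{for small }|\tau| .$$
Taking $\tau=h(z)/2C$ gives $m\ge h^2/4C$ near $z_0$, with equality at $z_0$. So $m-h^2/4C$ has a local minimum at $z_0$, and since $h(z_0)=0$,
$$\Delta m(z_0)\ge\frac{\Delta(h^2)(z_0)}{4C}=\frac{|\nabla h(z_0)|^2}{2C}.$$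

**Step 5: $\nabla h(z_0)\ne0$.** This makes the bound of Step 4 strict. Put $r=r_{\alpha_0}$ and $\zeta=(z-p_0)/r$. Since $z\in\mathbb D\subset\operatorname{Int}D_{\alpha_0}$, $|\zeta|<1$. Let
$$S=r(1+|\zeta|^2)+2\operatorname{Re}(\bar p_0\zeta)\ge(r-|p_0|)(1+|\zeta|^2)>0 .$$
From $r^2=1+t_0+|p_0|^2$ we get $1+t_0+\bar p_0z=r(r+\bar p_0\zeta)$, so $w=\zeta/(r+\bar p_0\zeta)$ and $z=p_0+r\zeta$. I claim $\dot p=-\zeta/S$. Indeed
$$\zeta+zw\bar\zeta=\zeta+\frac{(p_0+r\zeta)\zeta\bar\zeta}{r+\bar p_0\zeta}=\frac{\zeta\,(r+\bar p_0\zeta+p_0\bar\zeta+r|\zeta|^2)}{r+\bar p_0\zeta}=\frac{\zeta S}{r+\bar p_0\zeta}=wS ,$$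
and dividing by $-S$, which is real, gives the equation for $\dot p$. Write $\zeta=\frac{p_0}{|p_0|}(a+ib)$ with $a,b$ real. Then $h=\beta'(t_0)+a/S$ with $S=r(1+a^2+b^2)+2|p_0|a$, and
$$\partial_a\Big(\frac aS\Big)=\frac{S-a\,\partial_aS}{S^2}=\frac{r(1+b^2-a^2)}{S^2}>0 .$$

**Step 6: the Levi form.** By Steps 4 and 5, $\Delta m(z_0)>0$. Since $m$ has a minimum at $z_0$ and $F_{\alpha_0}$ is holomorphic, $0=m_z(z_0)=\Phi_z+\Phi_wF_{\alpha_0}'$. So $(1,F_{\alpha_0}'(z_0))$ spans $\ker\partial\Phi$, which is one-dimensional as $\Phi_w\ne0$. The Levi form on this vector is $m_{z\bar z}(z_0)=\frac14\Delta m(z_0)>0$. $\square$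

## 5. Where cutting a hole leaves points without discs

The first thing to try is to remove a hole $\Delta$ (open, $\bar\Delta\subset\mathbb D$) from $K$ and simply discard the part of $M_0$ over $\Delta$. Let $X=M_0\cap\{z\notin\Delta\}$. Over $z_0\in\partial\Delta$, points with $\Phi(z_0,w)>0$ still have a vertical disc. But consider $(z_0,w_0)$ with $z_0\in\partial\Delta$ and $\Phi(z_0,w_0)=0$; such points exist over every $z_0\in\partial\Delta$, since the fibre is compact and nonempty. No analytic disc $\psi$ in $X$ passes through such a point. If $\psi_1$ is nonconstant, it is open and its image enters $\Delta$. If $\psi_1\equiv z_0$, then $\psi_2$ is open and covers a neighborhood of $w_0$, which contains points with $\Phi(z_0,\cdot)<0$ because $\Phi_w\ne0$. So Lemma 1 stops to apply exactly at the edge of the fibres over $\partial\Delta$, a whole curve of points over each $z_0$, while the graph of $f$ offers one point.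

The cure is to shrink the fibres while $z$ approaches the hole, until over $\partial\Delta$ the fibre is the single point $f(z)$, and to do so without losing the discs. We use two regimes.

Far from the center $a$ of the hole, raise the floor: use $\{U\ge\varepsilon\phi(z)\}$, where $U$ is a function of $\Phi$ vanishing where $\Phi$ does, and $\phi$ is $\log\frac R{|z-a|}$, cut off smoothly to $0$ at $|z-a|=R$. The cutoff destroys harmonicity of $\phi$, but Lemma 2 gives a positive Levi form that absorbs the error when $\varepsilon$ is small. This works only while $\varepsilon\phi$ is small, since Lemma 2 speaks only about the neighborhood of $\{\Phi=0\}$.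

Closer to $a$, use $\{v(\hat w)\ge E(z)\}$ with $v$ and $E$ harmonic functions of one variable each. Its boundary consists of the discs obtained by equating the holomorphic functions with real parts $v$ and $E$, up to imaginary constants. If $v$ is bounded above and $E\to+\infty$ at $a$, the fibre becomes empty near $a$: a hole opens. (An unbounded choice such as $v=\log\frac1{|\hat w|}$ on $\mathbb D$, $E=\log\frac1{|z|}$, gives $\{|\hat w|\le|z|\}$ over $z\neq 0$, whose fibres never become empty.) But $v$ must be negative at the edge of the fibre and positive somewhere inside, so it cannot be harmonic on the whole fibre. We let it fail to be harmonic on a segment $I$ of the real line, and prescribe $v$ on $I$ as an increasing affine function $v(x)=\theta(x-\rho_0)$. The only points with no disc are those with $\hat w=x\in I$ and $\theta(x-\rho_0)=E(z)$, that is, $x=\rho(z)$ with $\rho=\rho_0+E/\theta$. So these points form the graph of a real harmonic function with a logarithmic pole at $a$. We are free to choose $f$, and we choose it so that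 this graph is the graph of $f$.

## 6. Local modification near one hole

**Lemma 3.** Let $0<R_0<1$, $\bar B(a,R_0)\subset\mathbb D$, $R=R_0/2$, and let $s$ be holomorphic near $\bar B(a,R_0)$. Write $\hat w=w-s(z)$ and $\hat\Phi(z,\hat w)=\Phi(z,\hat w+s(z))$ on $\hat\Omega=\{(z,\hat w):(z,\hat w+s(z))\in\Omega\}$ ($z$ near $\bar B(a,R_0)$), and $W=\{\hat w:(a,\hat w)\in\hat\Omega,\ \hat\Phi(a,\hat w)>0\}$. Let $\eta>0$ with $[0,\eta]\subset W$, and let $L>0$. There are $b_*>0$ and $C_*$, depending only on these data, such that the following holds for $0<b\le b_*$ and every real harmonic $\kappa$ on $B(a,R_0)$ with $|\nabla\kappa|\le L$ and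
$$0\le\rho_0:=\kappa(a)+b\log\tfrac1R\le\tfrac\eta4 .$$
Put $\rho(z)=b\log\frac1{|z-a|}+\kappa(z)$. There are an open set $\Delta\ni a$ with $\bar\Delta\subset B(a,\min(C_*b,R))$, of the form $\Delta=\{a+\varrho e^{i\varphi}:0\le\varrho<\varrho_0(\varphi)\}$ with $\varrho_0>0$ continuous and $\rho=\eta$ on $\partial\Delta$, and a compact set $\mathcal M\subset(\bar B(a,R)\setminus\Delta)\times\mathbb C$ in the coordinates $(z,\hat w)$, such that:

1. over $|z-a|=R$, $\mathcal M$ coincides with $\{\hat\Phi\ge0\}$;
2. the set $M'=\{\hat\Phi\ge0,\ R\le|z-a|<R_0\}\cup\mathcal M$ has an analytic disc in $M'$ through each of its points $(z,\hat w)$ with $|z-a|\le R$ and $\hat w\ne\rho(z)$.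

*Proof.* **Step 1: a function $U$ with positive complex Hessian.** This prepares the outer regime. The map $(z,w)\mapsto(z,w-s(z))$ is biholomorphic and preserves $z$, so $\hat\Phi$ has the properties in Lemma 2. By (4), $\hat M_0=\{\hat\Phi\ge0,\ |z-a|\le R_0\}$ and $Z=\{\hat\Phi=0,\ |z-a|\le R_0\}$ are compact subsets of $\hat\Omega$. Let $U=e^{J_0\hat\Phi}-1$. Near $Z$ its complex Hessian is $J_0e^{J_0\hat\Phi}(\hat\Phi_{j\bar k}+J_0\hat\Phi_j\hat\Phi_{\bar k})$. On the compact set of pairs (point of $Z$, unit vector $\xi$) where the Levi form of $\hat\Phi$ is $\le0$, we have $\partial\hat\Phi(\xi)\ne0$ by Lemma 2, so $|\partial\hat\Phi(\xi)|^2$ is bounded below there. Hence the Hessian is positive definite on $Z$ for $J_0$ large, and we fix such a $J_0$. As $\sigma\downarrow0$, the compact sets $\{|z-a|\le R_0,\ 0\le U\le\sigma\}$ decrease to $Z$. So there are $c_0,\sigma>0$ such that on a neighborhood of $\{|z-a|\le R_0,\ 0\le U\le\sigma\}$ the function $U$ is $C^\infty$, $\partial U/\partial\hat w\ne0$, and the complex Hessian of $U$ is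 at least $c_0$. On all of $\hat\Omega$, $U$ is locally Lipschitz, and $U\ge0$ if and only if $\hat\Phi\ge0$.

**Step 2: comparison with a harmonic function on the fibre over $a$.** This will let us compare the two regimes. By (4) and Lemma 2, $W$ is a bounded domain with $C^\infty$ boundary $\{\hat\Phi(a,\cdot)=0\}$ and $\bar W=\{\hat\Phi(a,\cdot)\ge0\}$. Let $I=[\eta/2,\eta]\subset W$. Then $W\setminus I$ is connected: every component accumulates at $I$ (otherwise it would be open and closed in the connected set $W$), so it meets every small $\epsilon$-neighborhood of $I$, and such a neighborhood minus $I$ is connected. Let $\omega$ be continuous on $\bar W$, harmonic on $W\setminus I$, with $\omega=0$ on $\partial W$ and $\omega=1$ on $I$. It exists because all boundary points of $W\setminus I$ are regular. By the strong maximum principle $\omega>0$ in $W$. Since $\partial W$ is smooth, $\omega$ is smooth up to $\partial W$, and by Hopf's lemma its normal derivative does not vanish there. Likewise $U(a,\cdot)$ is positive in $W$, smooth near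 $\partial W$, and vanishes on $\partial W$ with nonzero gradient. So $U(a,\cdot)/\omega$ extends to a positive continuous function on $\bar W$, and there are $0<c_1\le c_2$ with
$$c_1\omega\le U(a,\cdot)\le c_2\omega\quad\text{on }W.\tag{5}$$

**Step 3: constants.** All numbers are fixed here; they depend only on $a,R_0,s,\eta,L$. Put
$$J=12c_2,\qquad\Lambda=\frac{120c_2}{c_1}\ge120,\qquad\theta=\frac{4J}\eta .$$
Let $W^+$ be a compact neighborhood of $\bar W$ in $\{\hat w:(a,\hat w)\in\hat\Omega\}$. By compactness of $W^+$ and $\hat M_0$ there is $0<R_1\le R/2$ such that $\bar B(a,R_1)\times W^+\subset\hat\Omega$ and $\{\hat w:\hat\Phi(z,\hat w)\ge0\}\subset W^+$ for $|z-a|\le R_1$. Let $C_U$ be such that $|U(z,\hat w)-U(a,\hat w)|\le C_U|z-a|$ on $\bar B(a,R_1)\times W^+$. Let $\lambda\ge0$ be smooth and nonincreasing on $(0,\infty)$ with $\lambda(x)=\log\frac1x$ for $x\le\frac12$ and $\lambda=0$ for $x\ge1$. (Choose $-\lambda'\ge0$ smooth, equal to $\frac1x$ up to $\frac12$ and to $0$ from $1$ on, with integral $\log2$ over $[\frac12,1]$.) Put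 $\phi(z)=\lambda(|z-a|/R)$. Since $\phi$ is harmonic for $0<|z-a|<R/2$ and zero for $|z-a|\ge R$, $C_\lambda=\sup_{z\ne a}|\phi_{z\bar z}|$ is finite. Let
$$\mu=\frac1{4(C_U+\theta L+1)},\quad\varepsilon=\theta b,\quad R'=\mu\varepsilon,\quad\eta'=\varepsilon\log\frac R{R'},\quad C_*=\mu\theta .$$
So $R'=C_*b$, and $\varepsilon,R',\eta'\to0$ as $b\to0$. Choose $b_*$ so small that for $0<b\le b_*$
$$\varepsilon C_\lambda\le\tfrac{c_0}2,\qquad R'\le R_1,\qquad\Lambda\eta'<\sigma,\qquad15\eta'\le c_1,\qquad\tfrac32\Lambda\eta'<3J .$$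
Since $R'\le R/2$, $\eta'\ge\varepsilon\log2$, hence $C_UR'\le\varepsilon/4\le\eta'/2$ and $\theta LR'\le\varepsilon/4\le\eta'/2$. Define $R''$ by $\varepsilon\log(R/R'')=\Lambda\eta'$. Then $R''=R(R'/R)^\Lambda\le R'/8$.

**Step 4: the functions $E$ and $v$ of the inner regime.** Fix $b\le b_*$ and $\kappa$ as in the lemma. For $0<|z-a|\le R'$ let $\ell(z)=\varepsilon\log\frac R{|z-a|}=\varepsilon\phi(z)\ge\eta'$ and $E(z)=\theta(\rho(z)-\rho_0)$. By the definitions of $\rho$ and $\rho_0$, $E=\ell+\theta(\kappa(z)-\kappa(a))$, so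
$$|E-\ell|\le\theta LR'\le\tfrac{\eta'}2,\qquad0<\tfrac{\eta'}2\le E\le\tfrac32\ell .\tag{6}$$
Let $\tau'=15J\eta'/c_1\le J$. Let $v$ be continuous on $\bar W$, harmonic on $W\setminus I$, $v=-\tau'$ on $\partial W$, and $v(x)=\theta(x-\rho_0)$ for $x\in I$. For $x\in I$ we have $\frac\eta4\le x-\rho_0\le\eta$, because $0\le\rho_0\le\eta/4$. So $J\le v\le4J$ on $I$ and $J\le v+\tau'\le5J$ on $I$. By the maximum principle on $W\setminus I$,
$$J\omega\le v+\tau'\le5J\omega\quad\text{on }\bar W .\tag{7}$$
Also by the maximum principle, $\max_{\bar W}v=\theta(\eta-\rho_0)\ge3J$.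

**Step 5: the hole.** For $0<\varrho=|z-a|\le R'$ the radial derivative satisfies
$$\partial_\varrho\rho\le-\frac b\varrho+L\le-\frac b{R'}+L=-\frac1{\mu\theta}+L<0,$$
since $\frac1{\mu\theta}>4L$. On $|z-a|=R''$ we have $E\le\frac32\ell=\frac32\Lambda\eta'<3J\le\theta(\eta-\rho_0)$, that is, $\rho<\eta$. And $\rho\to+\infty$ at $a$. So on each ray there is exactly one radius $\varrho_0(\varphi)\in(0,R'')$ in $(0,R']$ where $\rho=\eta$, and it depends continuously on $\varphi$ by the implicit function theorem. Hence $\Delta=\{a\}\cup\{0<|z-a|<R':\rho>\eta\}$ has the stated form, $\rho=\eta$ on $\partial\Delta$, and $\bar\Delta\subset B(a,R'')$, where $R''<R'=C_*b$ and $R'<R$.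

**Step 6: the two pieces and their overlaps.** Here we show that each piece dominates where we need it. Let
$$S_1=\{(z,\hat w)\in\hat\Omega:0<|z-a|<R_0,\ U\ge\varepsilon\phi(z)\},$$
$$S_2=\{(z,\hat w):0<|z-a|\le R',\ \hat w\in W,\ v(\hat w)\ge E(z)\}.$$

Outer overlap: if $R'/2\le|z-a|\le R'$ and $(z,\hat w)\in S_2$, then $(z,\hat w)\in\hat\Omega$ and $U(z,\hat w)>\varepsilon\phi(z)$. The first holds because $\hat w\in W\subset W^+$ and $R'\le R_1$. By (7) and $E>0$, $5J\omega\ge v+\tau'\ge\tau'$, so $\omega\ge3\eta'/c_1$. By (5), $U(a,\hat w)\ge3\eta'$, so $U(z,\hat w)\ge3\eta'-C_UR'\ge\frac52\eta'$. On the other side, $\varepsilon\phi=\ell\le\eta'+\varepsilon\log2\le2\eta'$.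

Inner overlap: if $R''\le|z-a|\le2R''$, the fibre of $S_1$ over $z$ is contained in the fibre of $S_2$. Here $2R''\le R'/4$ and $(\Lambda-1)\eta'\le\Lambda\eta'-\varepsilon\log2\le\ell\le\Lambda\eta'$. If $U(z,\hat w)\ge\ell>0$, then $\hat w\in W^+$ and $U(a,\hat w)\ge\ell-2C_UR''\ge\ell-\frac{\eta'}2\ge\frac\ell2>0$. So $\hat w\in W$, and $\omega(\hat w)\ge\ell/2c_2$ by (5). By (7),
$$v\ge J\omega-\tau'\ge6\ell-180\,\frac{c_2}{c_1}\,\eta'=6\ell-\tfrac32\Lambda\eta' .$$
Since $\Lambda\eta'\le\frac\Lambda{\Lambda-1}\ell<2\ell$, we get $v>3\ell>\frac32\ell\ge E$ by (6).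

**Step 7: the set $\mathcal M$.** Let $\mathcal M$ be $S_1$ over $R'\le|z-a|\le R$, $S_1\cup S_2$ over $R''\le|z-a|\le R'$, and $S_2$ over $0<|z-a|\le R''$. The prescriptions agree on $|z-a|=R'$ by the outer overlap and on $|z-a|=R''$ by the inner overlap. We check the required properties.

It lies over the complement of $\Delta$: on $S_2$ we have $E(z)\le\max v=\theta(\eta-\rho_0)$, so $\rho(z)\le\eta$ and $z\notin\Delta$. Over $|z-a|\ge R''$ there is nothing to check, as $\bar\Delta\subset B(a,R'')$.

It is compact. The set $S_1$ over $R''\le|z-a|\le R$ is a closed subset of $\hat M_0$, because $\varepsilon\phi\ge0$. And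
$$S_2=\{(z,\hat w)\in(\bar B(a,R')\setminus\Delta)\times\bar W:v(\hat w)\ge E(z)\},$$
since $v<0<E$ on $\partial W$; this set is compact because $\Delta$ is open and contains $a$. The union of these two sets is $\mathcal M$.

As $\phi=0$ for $|z-a|\ge R$, $\mathcal M$ is $\{\hat\Phi\ge0\}$ over $|z-a|=R$, which is conclusion 1, and $M'=S_1$ over $R'\le|z-a|<R_0$. By the outer overlap, $M'=S_1$ over $R'/2\le|z-a|<R_0$. By the inner overlap, $M'=S_2$ over $0<|z-a|\le2R''$. In all cases $M'\supset S_1$ over $R''\le|z-a|<R_0$, and $M'\supset S_2$.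

(Over $\partial\Delta$ we have $E=\max v$, and by the strong maximum principle the fibre $\{v\ge E\}$ is the single point $\eta=\rho(z)$, as planned.)

**Step 8: discs through points of the outer piece.** Let $q=(z_1,\hat w_1)\in M'$ with $|z_1-a|\le R$ and $\hat w_1\neq\rho(z_1)$. In this step suppose $q\in S_1$ and $|z_1-a|\ge2R''$. If $U(q)>\varepsilon\phi(z_1)$, a small vertical disc $\{z_1\}\times B(\hat w_1,\epsilon)$ lies in $S_1$, hence in $M'$. Let $U(q)=\varepsilon\phi(z_1)$. Since $\phi$ is nonincreasing in $|z-a|$, $0\le U(q)\le\varepsilon\log(R/R'')=\Lambda\eta'<\sigma$. So by Step 1, $\Psi=U-\varepsilon\phi$ is $C^\infty$ near $q$ with complex Hessian at least $c_0-\varepsilon C_\lambda\ge c_0/2$, $\partial\Psi/\partial\hat w=\partial U/\partial\hat w\ne0$, and $\Psi(q)=0$. By Taylor's formula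
$$\Psi(q+\xi)=2\operatorname{Re}\mathcal T(\xi)+\mathcal L(\xi)+o(|\xi|^2),\qquad\mathcal T(\xi)=\sum_j\Psi_j\xi_j+\tfrac12\sum_{j,k}\Psi_{jk}\xi_j\xi_k,\qquad\mathcal L(\xi)\ge\tfrac{c_0}2|\xi|^2 .$$
As $\partial\mathcal T/\partial\xi_2(0)\ne0$, the set $\{\mathcal T=0\}$ near $0$ is a graph $\xi_2=\gamma(\xi_1)$ with $\gamma$ holomorphic, and on it $\Psi\ge0$ near $q$. So $\xi_1\mapsto q+(\xi_1,\gamma(\xi_1))$, for $|\xi_1|$ small, is an analytic disc in $S_1$ over $\{R''<|z-a|<R_0\}$, hence in $M'$.

**Step 9: discs through the remaining points.** Otherwise $q\in S_2$: if $|z_1-a|<2R''$ because $M'=S_2$ there, and if $|z_1-a|\ge2R''$ because $q\notin S_1$. If $|z_1-a|=R'$, the outer overlap would give $q\in S_1$, which was treated in Step 8. So $0<|z_1-a|<R'$. If $v(\hat w_1)>E(z_1)$, a small vertical disc lies in $S_2$. Let $v(\hat w_1)=E(z_1)$. If $\hat w_1\in I$, then $\theta(\hat w_1-\rho_0)=\theta(\rho(z_1)-\rho_0)$, that is, $\hat w_1=\rho(z_1)$, which is excluded. So $\hat w_1\in W\setminus I$, where $v$ is harmonic. Write $v=\operatorname{Re}\mathcal V$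 near $\hat w_1$ and $E=\operatorname{Re}\mathcal Q$ near $z_1$ with $\mathcal V,\mathcal Q$ holomorphic. By Step 5, $\nabla\rho\ne0$, so $\mathcal Q'(z_1)\ne0$. Put
$$z(\hat w)=\mathcal Q^{-1}\big(\mathcal Q(z_1)+\mathcal V(\hat w)-\mathcal V(\hat w_1)\big)\quad\text{near }\hat w_1 .$$
Taking real parts, $E(z(\hat w))=E(z_1)+v(\hat w)-v(\hat w_1)=v(\hat w)$. So $\hat w\mapsto(z(\hat w),\hat w)$, near $\hat w_1$, is an analytic disc in $S_2\subset M'$ through $q$. $\square$

## 7. The perforated disc $K$ and the function $f$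

**Step 1: a continuous function $f_0$ whose graph over $\mathbb D$ lies inside $M_0$.** Let
$$f_0(z)=\begin{cases}1/\bar z,&1\le|z|\le2,\\[2pt]\frac{13}{12}z-\frac1{12\bar z},&\frac12\le|z|\le1,\\[2pt]\frac34z,&|z|\le\frac12.\end{cases}$$
On $|z|=1$ both formulas give $z$, and on $|z|=\frac12$ both give $\frac34z$, since there $1/\bar z=4z$. So $f_0$ is continuous. For $|z|<1$ we have $f_0(z)=\nu z$ with $\frac34\le\nu<1$, so $(z,f_0(z))\in\Omega$. Taking $t=\frac1\nu-1\in(0,\frac13]$ in (3) gives $p=0$, so $\Phi(z,f_0(z))\ge\beta(t)>0$.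

The function $f_0$ is harmonic off $\mathbb T$ and $\{|z|=\frac12\}$, so these two circles must end up in $\partial K$. On $|z|<\frac12$ it is holomorphic; the logarithms will repair that.

**Step 2: cells.** These are discs, with closures inside $\mathbb D$, in which the holes will be placed. Let $\mathcal A=\{\frac12<|z|<1\}$ and $Q_0=B(0,\frac12)$. Let $Q_n$ $(n\ge1)$ be open discs with pairwise disjoint closures contained in $\mathcal A$, such that $(\bar Q_n)_{n\ge0}$ is locally finite in $\mathbb D$ and every neighborhood of every point of $\mathbb T$ contains some $\bar Q_n$. For instance, take the discs of radius $4^{-m}$ around $(1-2^{-m})e^{2\pi ik/2^m}$, $m\ge2$, $0\le k<2^m$. On one circle the centers are at least $3\cdot2^{-m}$ apart. For consecutive $m$ the closed rings containing the discs are separated by $2^{-m-1}-\frac54\,4^{-m}>0$. The smallest modulus is $\frac34-\frac1{16}>\frac12$.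

Near $\bar Q_n$ $(n\ge1)$ we have $f_0=h_n+\overline{k_n}$ with $h_n=\frac{13}{12}z$ and $k_n=-\frac1{12z}$; on $\bar Q_0$ put $h_0=\frac34z$, $k_0=0$. Let $L_n=2+\sup_{Q_n}|\nabla(2\operatorname{Re}k_n)|$. By compactness of $\bar Q_n\subset\mathbb D$ we can choose $0<\delta_n\le2^{-n}$ such that $(z,f_0(z)+x)\in\Omega$ and $\Phi(z,f_0(z)+x)>0$ for $z\in\bar Q_n$, $0\le x\le\delta_n$. Fix a bijection $(n,j)\mapsto i(n,j)$ of $\{0,1,\dots\}\times\{1,2,\dots\}$ onto $\{1,2,\dots\}$.

**Step 3: hole centers and shears in one cell.** Fix $n$ and write $Q=Q_n$, $\delta=\delta_n$, $h=h_n$, $k=k_n$. Choose distinct points $z_j\in Q$ $(j\ge1)$ with $\operatorname{dist}(z_j,\partial Q)\le2^{-j}$ whose set of accumulation points is all of $\partial Q$ (place $z_j$ on the radius to $\zeta_j$, with $(\zeta_j)$ dense in $\partial Q$, at strictly decreasing distances at most $2^{-j}$ from $\partial Q$). Choose $R_{0,j}\in(0,1)$ so that the discs $\bar B(z_j,R_{0,j})\subset Q$ are pairwise disjoint. Let $R_j=R_{0,j}/2$ and $\eta_j=2^{-j}\delta$. Lemma 3 needs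 the graph of $f$ to run along the real line in sheared coordinates, so put $s_j(z)=h(z)-k(z)+2\operatorname{Re}k(z_j)$, which is holomorphic. Then on $Q$
$$f_0-s_j=2\operatorname{Re}k(z)-2\operatorname{Re}k(z_j)\ \text{ is real},\qquad s_j(z_j)=f_0(z_j).$$
With $a=z_j$ and $s=s_j$, the set $W$ of Lemma 3 contains $[0,\eta_j]$ by the choice of $\delta$. Let $b_{*,j},C_{*,j}$ be the constants of Lemma 3 for $(z_j,R_{0,j},s_j,\eta_j,L_n)$.

**Step 4: the strengths $b_m$ of the logarithms.** They must be so small that the logarithms of different holes barely disturb each other. Let $G$ be the Green function of $Q$. For $Q=B(c,\varrho)$ it is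
$$G(z,z_m)=\log\left|\frac{\varrho^2-(z-c)\overline{(z_m-c)}}{\varrho\,(z-z_m)}\right| ,$$
positive and harmonic on $Q\setminus\{z_m\}$, smooth up to $\partial Q$ and zero there. Let $\gamma_j=\lim_{z\to z_j}\big(G(z,z_j)-\log\frac1{|z-z_j|}\big)$. The function $G(z,z_j)-\log\frac1{|z-z_j|}$ is harmonic in $Q$ with boundary values $\log|z-z_j|\ge\log\operatorname{dist}(z_j,\partial Q)$. As $R_j<\operatorname{dist}(z_j,\partial Q)$, we get $\gamma_j+\log\frac1{R_j}\ge0$. On $Q\setminus B(z_m,R_{0,m})$ we have $G(z,z_m)\le C_m\operatorname{dist}(z,\partial Q)$, so $G(z_j,z_m)/\eta_j\le C_m2^{-j}/(2^{-j}\delta)=C_m/\delta$ for all $j\ne m$. Hence we can choose $b_m>0$ so small that, with $r_m=C_{*,m}b_m$: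

1. $b_m\le b_{*,m}$, $L_nr_m\le\eta_m$, and $r_m\le2^{-i(n,m)-2}R_m$;
2. $b_mG(z_j,z_m)\le2^{-m}\eta_j/16$ for all $j\ne m$;
3. $b_mG(\cdot,z_m)\le2^{-m}$ and $b_m|\nabla G(\cdot,z_m)|\le2^{-m}$ on $Q\setminus B(z_m,R_{0,m})$;
4. $b_m\big|\nabla\big(G(z,z_m)-\log\frac1{|z-z_m|}\big)\big|\le\frac12$ on $B(z_m,R_{0,m})$, and $b_m(\gamma_m+\log\frac1{R_m})\le\eta_m/8$.

**Step 5: applying Lemma 3 at every $z_j$.** Let $T_n=\sum_mb_mG(\cdot,z_m)$. A compact subset of $Q$ meets only finitely many discs $B(z_m,R_{0,m})$, because $R_{0,m}<\operatorname{dist}(z_m,\partial Q)\le2^{-m}$. So by (3) the series converges locally uniformly on $Q\setminus\{z_1,z_2,\dots\}$, and $T_n$ is harmonic there. On $B(z_j,R_{0,j})$,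
$$f_0+T_n-s_j=b_j\log\tfrac1{|z-z_j|}+\kappa_j=:\rho_j,\tag{8}$$
$$\kappa_j=2\operatorname{Re}k(z)-2\operatorname{Re}k(z_j)+\sum_{m\ne j}b_mG(z,z_m)+b_j\Big(G(z,z_j)-\log\tfrac1{|z-z_j|}\Big).$$
Here $\kappa_j$ is real harmonic on $B(z_j,R_{0,j})$, and by (3) and (4) $|\nabla\kappa_j|\le(L_n-2)+1+\frac12\le L_n$. By (2) and (4),
$$\kappa_j(z_j)+b_j\log\tfrac1{R_j}=\sum_{m\ne j}b_mG(z_j,z_m)+b_j\big(\gamma_j+\log\tfrac1{R_j}\big)\in\big[0,\tfrac{\eta_j}{16}+\tfrac{\eta_j}8\big]\subset\big[0,\tfrac{\eta_j}4\big].$$
So Lemma 3 applies. It gives a hole $\Delta_j$ with $\bar\Delta_j\subset B(z_j,r_j)$ and a compact set $\mathcal M_j$.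

**Step 6: $T_n$ is continuous up to the edges.** On $\partial\Delta_j$ we have $\rho_j=\eta_j$, so by (8)
$$b_jG(\cdot,z_j)\le T_n=\eta_j-2\operatorname{Re}k(z)+2\operatorname{Re}k(z_j)\le\eta_j+L_nr_j\le2\eta_j .$$
As $G=0$ on $\partial Q$, the maximum principle gives $b_jG(\cdot,z_j)\le2\eta_j=2^{1-j}\delta$ on $Q\setminus\Delta_j$. So the series for $T_n$, each term extended by $0$ to $\partial Q$, converges uniformly on $\bar Q\setminus\bigcup_j\Delta_j$. There $T_n$ is continuous, $0\le T_n\le2\delta_n$, and $T_n=0$ on $\partial Q$.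

**Step 7: $K$ and $f$.** Do this in every cell. Index all holes by $i=i(n,j)$ as $\Delta_i$ $(i\ge1)$, with centers $a_i$, radii $R_{0,i}$, $R_i=R_{0,i}/2$, $r_i\le2^{-i-2}R_i$, and $s_i,\rho_i,\mathcal M_i$ accordingly. The discs $\bar B(a_i,R_{0,i})$ are pairwise disjoint and $\bar\Delta_i\subset B(a_i,r_i)$. Define
$$K=\bar B(0,2)\setminus\bigcup_i\Delta_i,\qquad f=f_0+\sum_nT_n\quad(T_n:=0\text{ off }Q_n).$$
Each $T_n$ is continuous on $K$ and $0\le T_n\le2^{1-n}$, so the series converges uniformly and $f\in C(K)$. Clearly $1\in K$ and $f(1)=1$.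

**Step 8: the interior of $K$.** We need it to know where $f$ must be harmonic. Let
$$V=\{1<|z|<2\}\cup\Big(\mathcal A\setminus\bigcup_{n\ge1}\bar Q_n\Big)\cup\bigcup_{n\ge0}\Big(Q_n\setminus\bigcup_i\bar\Delta_i\Big).$$
It is open, since the $\bar Q_n$ are locally finite in $\mathbb D$ and the holes in $Q_n$ are locally finite in $Q_n$. Also $V\subset K$ and
$$K\setminus V=\{|z|=2\}\cup\mathbb T\cup\bigcup_n\partial Q_n\cup\bigcup_i\partial\Delta_i .$$
All of this lies in $\partial K$: the holes in $Q_n$ accumulate at every point of $\partial Q_n$, and every neighborhood of a point of $\mathbb T$ contains some $Q_n$ and hence holes. So $\operatorname{Int}K=V$.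

**Step 9: $f$ is harmonic and nowhere holomorphic.** On $V$, $f$ equals $1/\bar z$, or $f_0$ on $\mathcal A\setminus\bigcup\bar Q_n$, or $f_0+T_n$ on $Q_n$, and each is harmonic. On $1<|z|<2$, $f_{\bar z}=-\bar z^{-2}\ne0$. On $\mathcal A\setminus\bigcup\bar Q_n$, $f_{\bar z}=\frac1{12\bar z^2}\ne0$. On $Q_n$, $(f_0+T_n)_{\bar z}$ is antiholomorphic on the connected set $Q_n\setminus\{z_1,z_2,\dots\}$ and equals $-\frac{b_j}{2(\bar z-\bar z_j)}+O(1)$ near $z_j$, so it is not identically zero and has only isolated zeros. Hence $f$ is nonholomorphic on every nonempty open subset of $V$, in particular on each component.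

## 8. $A(K)=R(K)$ by splitting off one hole at a time

Let $g\in A(K)$. We write $g$ as a sum of functions, one singular in each hole, plus a function that extends over all holes.

**Step 1: the part of $g$ carried by the $i$th hole.** Let $o_i$ be the oscillation of $g$ on $K\cap\bar B(a_i,R_i)=\bar B(a_i,R_i)\setminus\Delta_i$. The discs $B(a_i,R_i)$ are disjoint and contained in $\mathbb D$, so $R_i\to0$ and $o_i\to0$ by uniform continuity. On the annulus $r_i<|z-a_i|<R_i$ the Laurent expansion gives $g=g_i+h_i$ with $h_i$ holomorphic in $B(a_i,R_i)$, $g_i$ holomorphic on $|z-a_i|>r_i$, and $g_i(\infty)=0$. Since $g$ is holomorphic on $B(a_i,R_i)\setminus\bar\Delta_i\subset\operatorname{Int}K$, the formula $g_i=g-h_i$ extends $g_i$ to a function holomorphic on $\mathbb C\setminus\bar\Delta_i$ and continuous on $\mathbb C\setminus\Delta_i$.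

**Step 2: estimates, so that the $g_i$ can be summed.** Choose a constant $c$ with $|g-c|\le o_i$ on $K\cap\bar B(a_i,R_i)$. Replacing $g$ by $g-c$ leaves $g_i$ unchanged and replaces $h_i$ by $h_i-c$. Cauchy's formula gives
$$g_i(z)=-\frac1{2\pi i}\oint_{|\zeta-a_i|=s}\frac{g(\zeta)-c}{\zeta-z}\,d\zeta\qquad(r_i<s<R_i,\ |z-a_i|>s).$$
Let $s\downarrow r_i$ and use $r_i\le2^{-i-2}R_i\le R_i/8$:
$$|g_i(z)|\le\frac{r_io_i}{R_i/2-r_i}\le4\frac{r_i}{R_i}o_i\le2^{-i}o_i\qquad(|z-a_i|\ge R_i/2).$$
On $|z-a_i|=R_i/2$ it follows that $|h_i-c|\le2o_i$, hence also inside, so $|g_i|\le3o_i$ on $K$. Since each point lies in at most one disc $B(a_i,R_i)$,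
$$\sum_{i\ge m}|g_i|\le3\sup_{i\ge m}o_i+\sum_{i\ge m}2^{-i}o_i\to0\quad\text{uniformly on }K .$$

**Step 3: each $g_i$ lies in $R(K)$.** By the form of $\Delta_i$ in Lemma 3, the map $z\mapsto a_i+(1+\frac1m)(z-a_i)$ sends $\hat{\mathbb C}\setminus\Delta_i$ (complement in the Riemann sphere) into $\hat{\mathbb C}\setminus\bar\Delta_i$. So $g_i\big(a_i+(1+\frac1m)(z-a_i)\big)$ is holomorphic near $\hat{\mathbb C}\setminus\Delta_i$. As $m\to\infty$ it tends to $g_i$ uniformly there, because $g_i$ is continuous on this compact subset of the sphere. By Runge's theorem it can be approximated uniformly there by rational functions with poles in $\Delta_i$. So $g_i\in R(K)$, and by Step 2 $g_\Sigma:=\sum_ig_i\in R(K)$.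

**Step 4: the rest extends continuously over the holes.** Let $H=g-g_\Sigma$ on $K$. On $B(a_i,R_i)$ put $H=h_i-\sum_{l\ne i}g_l$. For $l\ne i$ we have $|g_l|\le2^{-l}o_l$ on $B(a_i,R_i)$, so this is holomorphic there, and it agrees with $g-g_\Sigma$ on $K\cap B(a_i,R_i)$. This extends $H$ to $\bar B(0,2)$. Continuity is clear except at accumulation points $y_0$ of the holes, which lie in $\mathbb T\cup\bigcup_n\partial Q_n\subset K$. Since $H|_K$ is continuous, let $z\in\Delta_i$ tend to $y_0$. Then $i\to\infty$ and $\operatorname{diam}\Delta_i\to0$. For $y\in\partial\Delta_i$ the maximum principle gives $|H(z)-H(y)|\le\max_{\partial\Delta_i}|H-H(y)|\to0$ by uniform continuity of $H|_K$, while $y\to y_0$ and $H(y)\to H(y_0)$.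

**Step 5: the rest is holomorphic.** $H$ is holomorphic on $B(0,2)\setminus(\mathbb T\cup\bigcup_n\partial Q_n)$: on $\operatorname{Int}K$ because $g$ and $g_\Sigma$ are, and on each $B(a_i,R_i)\supset\bar\Delta_i$ by Step 4. Circles are removable for continuous functions, by Morera's theorem. Since the circles $\partial Q_n$ are disjoint and locally finite in $\mathbb D$, $H$ is holomorphic on $\mathbb D$, and then, removing $\mathbb T$, on $B(0,2)$. A function continuous on $\bar B(0,2)$ and holomorphic inside is a uniform limit of polynomials. So $H\in R(K)$ and $g=g_\Sigma+H\in R(K)$. Therefore $A(K)=R(K)$.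

## 9. The maximum principle at $(1,\frac23)$

It remains to prove (1).

**Step 1: compact sets that avoid finitely many holes.** For $N\ge1$ let $M^{(N)}$ be obtained from $M_0$ by replacing, for each $i\le N$, the part over $B(a_i,R_i)$ by $\mathcal M_i$, in the original coordinates $(z,w)=(z,\hat w+s_i(z))$. It is the union of the compact part of $M_0$ over $\bar B(0,2)\setminus\bigcup_{i\le N}B(a_i,R_i)$ and the compact sets $\mathcal M_i$ (they agree over $|z-a_i|=R_i$), so it is compact. It lies over $\bar B(0,2)\setminus\bigcup_{i\le N}\Delta_i$. By (4), Lemma 3 and the disjointness of the discs $\bar B(a_l,R_{0,l})$, over $B(a_i,R_{0,i})$ with $i\le N$ it is exactly the set $M'$ of Lemma 3.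

**Step 2: the exceptional set is in the graph of $f$.** Let
$$\Gamma^{(N)}=M^{(N)}\cap\Big(\Gamma_0\cup\bigcup_{i\le N}\{(z,f(z)):z\in\bar B(a_i,R_i)\setminus\Delta_i\}\Big).$$
This is compact and contained in $\{(z,f(z)):z\in K\}$, because $f=1/\bar z$ on $1\le|z|\le2$ and $\bar B(a_i,R_i)\setminus\Delta_i\subset K$.

**Step 3: discs through all other points, so that Lemma 1 applies.** Let $(z,w)\in M^{(N)}\setminus\Gamma^{(N)}$. If $z\notin\bigcup_{i\le N}\bar B(a_i,R_i)$, then $(z,w)\in M_0\setminus\Gamma_0$, and a small piece of the graph of some $F_\alpha$ is a disc in $M^{(N)}$ through it (Section 3). If $z\in\bar B(a_i,R_i)$ with $i\le N$, then by (8) the relation $w=f(z)$ means exactly $\hat w=\rho_i(z)$. So $\hat w\ne\rho_i(z)$, and Lemma 3 gives a disc in $M'$, hence in $M^{(N)}$.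

**Step 4: the inequality.** The point $q_0=(1,\frac23)$ lies in $M_0$, as $F_{(0,1/2)}(z)=\frac23z$. Since $1$ lies in no $B(a_i,R_i)$, $q_0\in M^{(N)}$ for all $N$. Let $P(z,w)=\sum_{k\le m}g_k(z)w^k$ with $g_k$ rational with poles off $K$. The finitely many poles lie in $\{|z|>2\}\cup\{\infty\}$ or, for $N$ large, in $\bigcup_{i\le N}\Delta_i$. For such $N$, $P$ is holomorphic near $M^{(N)}$, and Lemma 1 gives
$$\Big|\sum_kg_k(1)\big(\tfrac23\big)^k\Big|=|P(q_0)|\le\max_{\Gamma^{(N)}}|P|\le\Big\|\sum_kg_kf^k\Big\|_{C(K)},$$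
which is (1). By Section 2 and $A(K)=R(K)$ we obtain the character $\chi$ of $A(K)[f]$ with $\chi(g)=g(1)$ for $g\in A(K)$ and $\chi(f)=\frac23$. Theorem 1 is proved, and the statement in the problem is false in general. $\blacksquare$

## 10. Extra characters and nonpeak boundary points

This section is not needed for Theorem 1. It says where characters such as $\chi$ can live.

In the example there are many. The argument of Section 9 works with $q_0$ replaced by $(e,F_\alpha(e))$ for any $e\in\mathbb T$ and $\alpha\in\mathcal P$: these points lie in every $M^{(N)}$. So $g\mapsto g(e)$, $f\mapsto F_\alpha(e)$ extends to a character of $A(K)[f]$. For fixed $e$ the values $F_\alpha(e)=e\,\frac{1-p\bar e}{1+t+\bar pe}$ fill a set with nonempty interior: at $p=0$, $0<t<1$ (an interior point of $\mathcal P$), the real differential maps $(\dot t,\dot p)$, with $u=\dot p\bar e$, to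
$$-e\,\frac{\dot t+(1+t)u+\bar u}{(1+t)^2},$$
and this is onto $\mathbb C$, since $\dot t$ gives all real values of the numerator and $u=iy$ gives $ity$. So over each $e\in\mathbb T$ the maximal ideal space contains an open set of the $w$-plane. On it every Gelfand transform is holomorphic in $w$, being a uniform limit of polynomials in $w$.

Now let $K$ be any compact set with nonempty interior and let $f\in C(K)$ be harmonic on $\operatorname{Int}K$. Peak points for $A(K)$ are defined as for $R(K)$.

**Theorem 2.** Let $\mathfrak M$ be the maximal ideal space of $A(K)[f]$. If $\mathfrak M\ne K$, then $\max_{\chi\in\mathfrak M}|\chi(f)-f(\chi(z))|>0$ is attained at some $\chi$ with $\chi(z)$ a point of $\partial K$ that is not a peak point for $A(K)$. In particular, if every point of $\partial K$ is a peak point for $A(K)$, then $\mathfrak M=K$.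

Here $\mathfrak M=K$ means that every character is evaluation at a point of $K$. We use three textbook facts. Arens' theorem: the maximal ideal space of $A(K)$ is $K$. Every character of a uniform algebra on $K$ has a representing probability measure on $K$. Rossi's local maximum modulus principle: if $\mathcal U\ne\emptyset$ is an open subset of the maximal ideal space disjoint from the Shilov boundary, then its boundary is nonempty and $|\hat a|\le\max_{\partial\mathcal U}|\hat a|$ on $\mathcal U$ for every Gelfand transform $\hat a$.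

*Proof.* **Step 1: $\mathfrak M$ as a subset of $\mathbb C^2$.** By Arens' theorem $\chi|_{A(K)}$ is evaluation at $\chi(z)\in K$, so $\chi\mapsto(\chi(z),\chi(f))$ identifies $\mathfrak M$ with a compact subset of $K\times\mathbb C$ containing the graph $\Gamma$ of $f$, which corresponds to $K$. Assume $\mathfrak M\ne\Gamma$. Then $\varrho=\max_{\mathfrak M}|w-f(z)|>0$, attained at a point where $w-f(z)=\varrho e^{i\vartheta}$, say. Let $v=\operatorname{Re}e^{-i\vartheta}(w-f(z))\le\varrho$ on $\mathfrak M$, and $S=\{v=\varrho\}\subset\mathfrak M$. On $S$ we have $w=f(z)+\varrho e^{i\vartheta}$, so $S$ is a compact graph over a compact nonempty set $K_S\subset K$, disjoint from $\Gamma$, and $|w-f|=\varrho$ on $S$.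

**Step 2: $K_S$ contains no peak points.** Let $g\in A(K)$ peak at $e$ and let $\sigma$ be a measure representing $e$ on $A(K)$. Then $1=g(e)^n=\int g^n\,d\sigma\to\sigma(\{e\})$, so $\sigma=\delta_e$. If $\chi\in\mathfrak M$ lies over $e$, a representing measure of $\chi$ on $K$ represents $e$ on $A(K)$, so it is $\delta_e$ and $\chi(f)=f(e)$. So no point of $S$ lies over $e$.

**Step 3: $K_S$ meets $\partial K$.** Suppose $K_S\subset\operatorname{Int}K$. Let $z_1\in K_S$ have maximal modulus and let $q=(z_1,w_1)\in S$. Let $\mathcal B$ be a small closed bidisc centered at $q$, over $\operatorname{Int}K$, with $\mathcal B\cap\Gamma=\emptyset$. Near $\mathcal B$, $\operatorname{Re}(e^{-i\vartheta}f)$ is the real part of a holomorphic function of $z$, so $v=\operatorname{Re}H$ with $H$ holomorphic near $\mathcal B$. If $z_1\ne0$, let $\ell(z)=\frac12(1+z/z_1)$; then $\ell(z_1)=1$ and $|\ell|<1$ on $K_S\setminus\{z_1\}$. If $z_1=0$, let $\ell=1$; then $K_S=\{0\}$ and $S=\{q\}$.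

Let $\mathcal U$ be the interior of $\mathcal B\cap\mathfrak M$ relative to $\mathfrak M$, and $Y$ its boundary in $\mathfrak M$. Then $q\in\mathcal U$, $q\notin Y$, and $Y\subset\mathcal B$ is compact. The only point of $S$ over $z_1$ is $q$, so $|\ell|<1$ on the compact set $Y\cap S$ (which is empty if $z_1=0$). Hence $|\ell|<1$ on a relatively open subset $Y_1\supset Y\cap S$ of $Y$, and $v\le\varrho-\epsilon_0$ on the compact set $Y\setminus Y_1$ for some $\epsilon_0>0$. Let $\mathcal E=\ell\,e^{m'(H-\varrho)}$, so that $|\mathcal E|=|\ell|e^{m'(v-\varrho)}$ on $\mathcal B\cap\mathfrak M$. On $Y_1$, $|\mathcal E|\le|\ell|<1$. On $Y\setminus Y_1$, $|\mathcal E|\le e^{-m'\epsilon_0}\max_{\mathcal B}|\ell|<1$ once $m'$ is large. So $|\mathcal E|<1$ on $Y$, while $|\mathcal E(q)|=1$.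

Now $\mathcal E$ is a uniform limit on $\mathcal B$ of polynomials in $(z,w)$, that is, of Gelfand transforms. The Shilov boundary of $A(K)[f]$ lies in $\Gamma$, which is disjoint from $\mathcal B$. So Rossi's principle applies to $\mathcal U$ and gives $Y\ne\emptyset$ and $|\mathcal E(q)|\le\max_Y|\mathcal E|<1$, a contradiction.

Hence $K_S$ contains a point of $\partial K$. By Step 2 it is not a peak point, and the maximum $\varrho$ is attained at the point of $S$ over it. $\square$

For the $K$ of Theorem 1, Step 2 of this proof shows directly that no $e\in\mathbb T$ is a peak point for $A(K)=R(K)$: the character with $g\mapsto g(e)$, $f\mapsto\frac23e$ lies over $e$, and $\frac23e\ne e=f(e)$. So the hypothesis of Čirka's theorem fails along the whole seam $\mathbb T$.
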